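# Quantum colorings of rank $r$ do not always give quantum colorings of rank $r+1$

## 1. The guess that rank $r$ gives rank $r+1$, and cases where it holds

All projections are orthogonal projections. Let $G$ be a finite simple graph and let $n,r$ be positive integers.

**Definition (quantum coloring).** A quantum $n$-coloring of $G$ is a family of projections $P_{v,i}\in\mathbb C^{d\times d}$, for some $d\ge1$, indexed by $v\in V(G)$ and $i\in\{1,\dots,n\}$, such that

(a) $\sum_{i=1}^nP_{v,i}=I_d$ for every vertex $v$;

(b) $P_{u,i}P_{v,i}=0$ for every edge $uv$ and every $i$.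

The quantum chromatic number $\chi_q(G)$ is the least $n$ for which a quantum $n$-coloring exists. The coloring has rank $r$ if every $P_{v,i}$ has rank exactly $r$, and $\chi_q^r(G)$ is the least $n$ for which $G$ has a quantum $n$-coloring of rank $r$.

Two remarks on the definition. First, projections with sum $I$ are mutually orthogonal: multiplying $\sum_jP_j=I$ by $P_i$ on both sides gives $\sum_{j\ne i}P_iP_jP_i=0$, a sum of positive matrices, so each $P_iP_jP_i=(P_jP_i)^*(P_jP_i)$ vanishes. Thus a vertex receives an ordered orthogonal decomposition of $\mathbb C^d$ into $n$ subspaces, and along an edge the subspaces with the same color are orthogonal. Second, taking traces in (a), a coloring of rank $r$ lives in dimension $d=nr$. The rank condition is a real restriction: a one-vertex graph with $n=2$, $d=3$ can be given projections of ranks $1$ and $2$.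

For example, the triangle with vertices $v_0,v_1,v_2$ has a rank-$1$ quantum $3$-coloring in $\mathbb C^3$: let $P_{v_t,i}$ be the projection onto $\mathbb Ce_{i+t}$, indices mod $3$.

The notes "Quantum Morphisms" (https://bpb-us-w2.wpmucdn.com/sites.udel.edu/dist/b/10716/files/2022/02/hoefer_quantum_morphism_notes_2_9_22.pdf) ask: if $\chi^r_q(G)\le n$, does this imply $\chi_q^{r+1}(G)\le n$? The first guess is yes. Larger rank means a larger space, and more room should not hurt. Let us test this.

From now on colors lie in $\mathbb Z_n$, the integers mod $n$.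

**Lemma 1.1 (classically colorable graphs).** $\chi_q^s(G)\le\chi(G)$ for all $s\ge1$.

*Proof.* Let $c:V(G)\to\mathbb Z_m$ be a proper coloring with $m=\chi(G)$. Let $P_{v,i}$ be the projection onto $\mathbb Ce_{i-c(v)}\otimes\mathbb C^s\subset\mathbb C^m\otimes\mathbb C^s$. For fixed $v$ these sum to $I$. For an edge $uv$ we have $i-c(u)\ne i-c(v)$, so (b) holds. Each rank is $s$. $\square$

**Lemma 1.2 (multiples of the rank).** If $r\mid s$, then $\chi_q^r(G)\le n$ implies $\chi_q^s(G)\le n$.

*Proof.* Take the direct sum of $s/r$ copies of a rank-$r$ coloring with at most $n$ colors. $\square$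

In particular the guess is right for $r=1$.

**Lemma 1.3 (at most two colors).** If $n\le2$ and $\chi_q^r(G)\le n$, then $\chi_q^s(G)\le n$ for all $s\ge1$.

*Proof.* If one color suffices, then $P_{v,1}=I$ for all $v$, and (b) shows that $G$ has no edges; so $\chi(G)=1$ and Lemma 1.1 applies. Suppose there is a coloring with two colors. For an edge $uv$, (b) says $P_{u,1}P_{v,1}=0$ and $(I-P_{u,1})(I-P_{v,1})=0$. Expanding the second equation gives $P_{u,1}+P_{v,1}=I$. Around an odd cycle the projections then alternate between $P$ and $I-P$ and close up with $P=I-P$, so $P=\frac12I$, which is not a projection. Hence $G$ has no odd cycle, $\chi(G)\le2$, and Lemma 1.1 applies. $\square$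

So the first case in doubt is $n=3$, $r=2$: does rank $2$ give rank $3$? Direct sums show that the ranks of the $n$-colorings of $G$ are closed under addition, so rank $2$ and rank $1$ together give rank $3$. But if only rank $2$ is available, there is no rank-$1$ block to add.

The next thing to try is carving. Take $m$ copies $P_{v,i}\otimes I_m$ of a rank-$r$ coloring and look for a subspace $K$ of dimension $n(r+1)$ that reduces all of them. Suppose the coloring is irreducible, that is, only scalars commute with all $P_{v,i}$. Then the projection onto $K$, which commutes with all $P_{v,i}\otimes I_m$, has the form $I\otimes T$ with a projection $T\in M_m(\mathbb C)$, so $\dim K=nr\cdot\operatorname{rank}T$. This equals $n(r+1)$ only if $r\mid r+1$, i.e. $r=1$. Carving therefore stops exactly at a divisibility condition. This does not refute the guess, since $G$ may have rank-$(r+1)$ colorings unrelated to the one we started from. It does suggest looking for a graph so rigid that every coloring of it obeys the divisibility.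

## 2. Divisibility of ranks: the theorems

Such graphs exist, and the guess is false for every $n\ge3$ and $r\ge2$.

**Theorem 1.** Let $n\ge 3$, and let $r,s\ge1$ with $r\nmid s$. There is a finite simple graph $G$ with $\chi_q(G)=\chi_q^r(G)=n$ and $\chi_q^s(G)>n$.

With $s=r+1$ and $r\ge2$ this disproves the statement in question. For instance, some $G$ has $\chi_q^2(G)=3$ and $\chi_q^3(G)\ge4$.

**Theorem 2.** For positive integers $n,r,s$, the implication "$\chi_q^r(G)\le n\Rightarrow\chi_q^s(G)\le n$ for all finite simple $G$" holds if and only if $n\le 2$ or $r\mid s$. In particular "$\chi_q^r(G)\le n\Rightarrow \chi_q^{r+1}(G)\le n$ for all $G$" holds if and only if $n\le 2$ or $r=1$.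

**Theorem 3.** For all $n\ge3$, $r\ge1$ there is a finite simple graph $G$ with $\{s\ge 1:\chi_q^s(G)\le n\}=\{r,2r,3r,\dots\}$.

In Theorem 1 the graph may depend on $s$; in Theorem 3 one graph serves all $s$.

## 3. Cliques, the graph $\mathcal V_{n,r}$, and compactness

For Theorem 3 we shall need colorings with values in a C*-algebra, so we set things up that way. In Theorems 1 and 2 you may read $\mathfrak M=M_d(\mathbb C)$ throughout.

**Definition (coloring in a C*-algebra).** Let $\mathfrak M$ be a unital C*-algebra with $1\ne0$, and let $G$ be a possibly infinite graph. A quantum $n$-coloring of $G$ in $\mathfrak M$ is a family of projections $P_{v,i}=P_{v,i}^*=P_{v,i}^2\in\mathfrak M$ satisfying (a), with $1$ in place of $I_d$, and (b).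

We use these textbook facts. A sum of mutually orthogonal projections is a projection, and a projection $p$ satisfies $0\le p\le1$. If a finite sum of positive elements is $0$, each of them is $0$. A *state* is a positive linear functional $\ell$ with $\ell(1)=1$; if $\ell(a)=0$ for all states $\ell$, then $a=0$. (In $M_d$ the states are $a\mapsto\operatorname{tr}(\rho a)$ with $\rho\ge0$, $\operatorname{tr}\rho=1$.)

**Lemma 3.1 (cliques).** (i) If $v_1,\dots,v_n$ is an $n$-clique, then $\sum_tP_{v_t,i}=1$ for every color $i$, in any quantum $n$-coloring in any $\mathfrak M$. (ii) A graph containing $K_n$ has no quantum $n'$-coloring with $n'<n$. So for such a graph $G$, $\chi_q^s(G)\le n$ holds if and only if $G$ has a rank-$s$ quantum $n$-coloring.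

*Proof.* (i) By (b), $Q_i=\sum_tP_{v_t,i}$ is a sum of mutually orthogonal projections, so $Q_i\le1$. By (a), $\sum_iQ_i=n\cdot1$. Hence $\sum_i(1-Q_i)=0$ with all terms $\ge0$, so each term is $0$. (ii) With $n'$ colors the same reasoning gives $n\cdot1=\sum_{i\le n'}Q_i\le n'\cdot1$, a contradiction. $\square$

**Definition (the graph $\mathcal V_{n,r}$).** The vertices of $\mathcal V=\mathcal V_{n,r}$ are the $n$-tuples $x=(x_j)_{j\in\mathbb Z_n}$ of mutually orthogonal $r$-dimensional subspaces of $\mathbb C^{nr}$. Put $x\sim y$ if and only if $x_j\perp y_j$ for all $j$.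

Three properties are immediate.

* Letting $P_{x,i}$ be the projection onto $x_i$ gives a quantum $n$-coloring of rank $r$, the *canonical coloring*. So every finite induced subgraph of $\mathcal V$ has a rank-$r$ quantum $n$-coloring.
* The $n$ cyclic shifts $(x_{j+t})_j$, $t\in\mathbb Z_n$, of a vertex $x$ form an $n$-clique.
* Permuting the components of all vertices by a fixed permutation of $\mathbb Z_n$ is an automorphism of $\mathcal V$.

Why this graph? If $G$ has a rank-$r$ quantum $n$-coloring $P$, then $v\mapsto(\operatorname{ran}P_{v,i})_i$ maps $V(G)$ into $V(\mathcal V)$ and sends edges to edges. If the finite image has a rank-$s$ quantum $n$-coloring, pulling it back gives one of $G$. So if a rank-$r$ $n$-colorable graph without a rank-$s$ $n$-coloring exists at all, one exists inside $\mathcal V_{n,r}$.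

*The case $n=2$.* Here $y_0\perp x_0$ in $\mathbb C^{2r}$ forces $y_0=x_1$, and likewise $y_1=x_0$. So $\mathcal V_{2,r}$ is a perfect matching, and a coloring may be chosen on each matched pair independently. It can jump wildly from one vertex to nearby vertices. Keep this in mind for Section 6.

We pass from finite subgraphs to all of $\mathcal V$ by compactness.

**Lemma 3.2.** If every finite induced subgraph of $\mathcal V_{n,r}$ has a rank-$s$ quantum $n$-coloring, then $\mathcal V_{n,r}$ has a quantum $n$-coloring in $M_{ns}(\mathbb C)$ with all projections of rank $s$.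

*Proof.* Let $\mathcal P$ be the set of $n$-tuples of rank-$s$ projections in $M_{ns}(\mathbb C)$ with sum $I$. It is bounded, and closed since it is given by polynomial equations in the entries and their conjugates and trace conditions; so it is compact. By Tychonoff's theorem $\mathcal P^{V(\mathcal V)}$ is compact. For finite $F\subset V(\mathcal V)$ let $\Omega_F$ be the set of families satisfying (b) for all edges inside $F$. It is closed. It is nonempty: take a coloring of $\mathcal V[F]$, which lives in dimension $ns$, and extend it by arbitrary elements of $\mathcal P$ outside $F$. Also $\Omega_F\cap\Omega_{F'}\supseteq\Omega_{F\cup F'}$, so the $\Omega_F$ have the finite intersection property. A point of $\bigcap_F\Omega_F$ is the desired coloring. $\square$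

So Theorem 1 will follow from the next statement, which Sections 4 to 7 prove.

**Proposition 3.3.** Let $n\ge3$ and $r\ge2$. If $\mathcal V_{n,r}$ has a quantum $n$-coloring in $M_{ns}(\mathbb C)$ with all $P_{x,i}$ of rank $s$, then $r\mid s$.

## 4. One orthonormal basis: functions on $\mathbb Z_n^r$

To show $r\mid s$ it is enough to split $P_{x,i}$ into $r$ orthogonal projections of equal rank. In the canonical coloring this is easy: split $x_i$ into $r$ lines. To split in an arbitrary coloring, we must express the pieces through the coloring itself.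

Let $e=(e_{k,a})_{1\le k\le r,\,a\in\mathbb Z_n}$ be an orthonormal basis of $\mathbb C^{nr}$. For $c\in\mathbb Z_n^r$ let $v_c(e)\in\mathcal V$ have components
$$v_c(e)_j=\operatorname{span}\{e_{k,a}:a+c_k=j\}=\operatorname{span}\{e_{k,\,j-c_k}:1\le k\le r\}.$$
Think of $r$ wheels of $n$ basis vectors each; $c_k$ says how far the $k$th wheel is turned. Put $x(e)=v_0(e)$ and $w^k(e)=v_{\varepsilon_k}(e)$, where $\varepsilon_k\in\mathbb Z_n^r$ has $k$-th entry $0$ and all other entries $1$. Then
$$x(e)_j=\operatorname{span}\{e_{1,j},\dots,e_{r,j}\},\qquad w^k(e)_j=\operatorname{span}\big(\{e_{k,j}\}\cup\{e_{l,j-1}:l\ne k\}\big).$$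
In the canonical coloring, $P_{x(e),i}P_{w^k(e),i}$ is the projection onto the line $\mathbb Ce_{k,i}$. The products on the left make sense in every coloring, so we ask what they are in general.

Call $c,c'\in\mathbb Z_n^r$ *disjoint* if $c_k\ne c'_k$ for all $k$. The components of $v_c(e)$ and $v_{c'}(e)$ with index $j$ are spanned by the basis vectors $e_{k,j-c_k}$ and $e_{k,j-c_k'}$, so $v_c(e)\sim v_{c'}(e)$ if and only if $c$ and $c'$ are disjoint. For $r=2$ picture $\mathbb Z_n^2$ as an $n\times n$ board: disjoint cells share no row and no column, and $n$ pairwise disjoint cells are $n$ non-attacking rooks.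

**Proposition 4.1.** Let $n\ge3$ and let $Q:\mathbb Z_n^r\to\{\text{projections in }M_d(\mathbb C)\}$ satisfy: $Q(c)Q(c')=0$ if $c,c'$ are disjoint; and $\sum_{t=1}^nQ(c^t)=1$ if $c^1,\dots,c^n$ are pairwise disjoint. Then there are mutually orthogonal projections $R_k(p)$ $(1\le k\le r,\ p\in\mathbb Z_n)$ with $Q(c)=\sum_kR_k(c_k)$ for all $c$. Consequently, if $c,c'$ agree exactly in coordinate $k$, then $Q(c)Q(c')=R_k(c_k)$.

*Proof.*

**Step 1: changing one coordinate has an effect independent of the other coordinates.** Let $r\ge2$, split $\{1,\dots,r\}$ into two nonempty parts, and write $c=(a,b)$ accordingly. We claim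
$$Q(a,b)-Q(a',b)=Q(a,b')-Q(a',b')\quad\text{for all }a,a',b,b'.\tag{1}$$
First let $a,a'$ be disjoint and $b,b'$ be disjoint. In each coordinate the two values of $(a,b)$ and $(a',b')$ differ, so we can list the remaining $n-2$ values and extend the pair to $n$ pairwise disjoint elements. Replacing these two elements by $(a',b)$ and $(a,b')$, and keeping the other $n-2$, again gives $n$ pairwise disjoint elements, because in each coordinate the same values occur. Both sums are $1$, so $Q(a,b)+Q(a',b')=Q(a',b)+Q(a,b')$, which is (1).

Now let $a,a'$ be disjoint and $b,b'$ arbitrary. Since $n\ge3$, some $b''$ is disjoint from both $b$ and $b'$. Applying the first case to $b,b''$ and to $b'',b'$ gives (1). Finally let $a,a'$ be arbitrary and choose $a''$ disjoint from both. Then $Q(a,b)-Q(a',b)=[Q(a,b)-Q(a'',b)]+[Q(a'',b)-Q(a',b)]$, and both brackets are independent of $b$. This proves (1).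

Hence $\delta_k(p,q):=Q(c)-Q(c')$, where $c_k=p$, $c'_k=q$ and $c_l=c'_l$ for $l\ne k$, is well defined. (For $r=1$ there are no other coordinates and nothing to prove.) The $\delta_k(p,q)$ are self-adjoint.

**Step 2: $Q(c)\,\delta_k(p,q)=0$ if $c_k\notin\{p,q\}$.** This turns disjointness into orthogonality of differences. Write $\delta_k(p,q)=Q(c')-Q(c'')$ with $c'_k=p$, $c''_k=q$ and common other coordinates $c'_l=c''_l\ne c_l$. Both $c'$ and $c''$ are disjoint from $c$.

**Step 3: $\delta_k(p,q)\,\delta_l(p',q')=0$ if $k\ne l$.** This separates the coordinates. Since $n\ge3$, we can write $\delta_k(p,q)=Q(c)-Q(\tilde c)$ with $c_l=\tilde c_l\notin\{p',q'\}$. By Step 2 for the index $l$, both $Q(c)$ and $Q(\tilde c)$ annihilate $\delta_l(p',q')$.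

**Step 4: cut the space into $r$ blocks and read off $R_k$.** Let $E_k$ be the projection onto $\sum_{p,q}\operatorname{ran}\delta_k(p,q)$. By Step 3, for $k\ne l$ the range of $\delta_l(p',q')$ lies in $\ker\delta_k(p,q)=(\operatorname{ran}\delta_k(p,q))^\perp$. So $E_kE_l=0$. Also $\delta_k(p,q)=E_k\delta_k(p,q)E_k$, by self-adjointness.

For $c\in\mathbb Z_n^r$ put $c^t=c+t(1,\dots,1)$, $t\in\mathbb Z_n$. These are pairwise disjoint, so $\sum_tQ(c^t)=1$. Changing one coordinate at a time, $Q(c)-Q(c^t)=\sum_k\delta_k(c_k,c_k+t)$. Hence
$$Q(c)=\tfrac1n+\tfrac1n\sum_{t}\big(Q(c)-Q(c^t)\big)=\tfrac1n+\sum_kd_k(c_k),\qquad d_k(p)=\tfrac1n\sum_t\delta_k(p,p+t)=E_kd_k(p)E_k .$$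
So $Q(c)$ commutes with every $E_k$ and with $E_0=1-\sum_kE_k$. The product of commuting projections is a projection, so $E_0Q(c)=\frac1nE_0$ is a projection. Its square is $\frac1{n^2}E_0$, so $E_0=0$, that is, $\sum_kE_k=1$.

Put $R_k(p)=E_kQ(c)=\frac1nE_k+d_k(p)$ for any $c$ with $c_k=p$. The first expression shows that it is a projection, the second that it depends only on $k$ and $p$. Since $\sum_kE_k=1$, $Q(c)=\sum_kR_k(c_k)$. For $k\ne l$, $R_k(p)R_l(q)=0$ because $E_kE_l=0$. For $p\ne q$ choose disjoint $c,c'$ with $c_k=p$, $c'_k=q$; then $R_k(p)R_k(q)=E_kQ(c)Q(c')E_k=0$. So the $R_k(p)$ are mutually orthogonal.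

**Step 5: products.** If $c,c'$ agree exactly in coordinate $k$, then in $Q(c)Q(c')=\sum_{l,l'}R_l(c_l)R_{l'}(c'_{l'})$ the only term that survives is $l=l'=k$, and it is $R_k(c_k)$. $\square$

**Corollary 4.2.** Let $n\ge3$, let $e$ be an orthonormal basis of $\mathbb C^{nr}$ as above, and let $P$ be a quantum $n$-coloring in $M_d(\mathbb C)$ of the finite induced subgraph of $\mathcal V_{n,r}$ on $\{v_c(e):c\in\mathbb Z_n^r\}$. For every color $i$ and every $k$, $P_{x(e),i}P_{w^k(e),i}$ is a projection, and
$$\operatorname{rank}P_{x(e),i}=\sum_{k=1}^r\operatorname{rank}\big(P_{x(e),i}P_{w^k(e),i}\big).\tag{2}$$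

*Proof.* Let $Q(c)=P_{v_c(e),i}$. Disjoint $c,c'$ give adjacent vertices, so $Q(c)Q(c')=0$ by (b). If $c^1,\dots,c^n$ are pairwise disjoint, then the $v_{c^t}(e)$ form an $n$-clique, so $\sum_tQ(c^t)=1$ by Lemma 3.1(i). Proposition 4.1 applies. The tuples $0$ and $\varepsilon_k$ agree exactly in coordinate $k$, so $P_{x(e),i}P_{w^k(e),i}=R_k(0)$. Since $P_{x(e),i}=Q(0)=\sum_kR_k(0)$ with orthogonal summands, ranks add. $\square$

So $P_{x,i}$ splits into $r$ projections. Are their ranks equal? One basis alone cannot tell. Choose nonnegative integers $s_1,\dots,s_r$ with sum $s\ge1$, and on $\bigoplus_k\mathbb C^{s_k}\otimes\mathbb C^n$ let $P_{v_c(e),i}$ be the projection onto $\bigoplus_k\mathbb C^{s_k}\otimes\mathbb Ce_{i-c_k}$. For fixed $c$ these sum to $I$; for disjoint $c,c'$ they are orthogonal for each $i$. This is a rank-$s$ coloring of the one-basis subgraph, and its $k$-th piece $R_k(0)$ has rank $s_k$. With $r=2$ and $(s_1,s_2)=(1,2)$ we see a rank-$3$ coloring.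

Symmetry does not help either. The unitary that exchanges $e_{1,a}$ and $e_{l,a}$ for all $a$ induces an automorphism of $\mathcal V$ that fixes $x(e)$ and exchanges $w^1(e)$ with $w^l(e)$. But a coloring need not be invariant under automorphisms; the one just described is not, when $s_1\ne s_l$. We need other bases.

## 5. Rotating $w^1(e)$ into $w^l(e)$ while $x(e)$ stays fixed

A continuous family of projections in $M_d$ has constant rank, since the trace is continuous and integer valued. So we move from $w^1(e)$ to $w^l(e)$ through vertices $w^1(e')$ whose bases $e'$ all have the same $x(e')=x(e)$, changing as little as possible at a time.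

Fix $e$ and $l\in\{2,\dots,r\}$. For $b\in\{0,\dots,n-1\}$ and $\theta\in[0,\pi/2]$ let $e^{(b,\theta)}$ be the basis obtained from $e$ by replacing, for $a=0,\dots,n-1$,
$$(e_{1,a},e_{l,a})\mapsto\begin{cases}(e_{l,a},-e_{1,a})&a<b,\\(\cos\theta\, e_{1,b}+\sin\theta\, e_{l,b},\,-\sin\theta\, e_{1,b}+\cos\theta\, e_{l,b})&a=b,\\(e_{1,a},e_{l,a})&a>b.\end{cases}$$
Put $w(b,\theta)=w^1(e^{(b,\theta)})$. The dependence on $l$ is suppressed.

**Lemma 5.1.** (i) $e^{(0,0)}=e$, and $e^{(b,\pi/2)}=e^{(b+1,0)}$ for $b<n-1$. (ii) $x(e^{(b,\theta)})=x(e)$ for all $b,\theta$. (iii) For fixed $b$, the components of $w(b,\theta)$ with index $\ne b,b+1$ and the sum $w(b,\theta)_b\oplus w(b,\theta)_{b+1}$ do not depend on $\theta$, and $w(b,\theta)_b$ varies continuously. (iv) $w(0,0)=w^1(e)$ and $w(n-1,\pi/2)=w^l(e)$.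

*Proof.* (i) At $\theta=\pi/2$ the middle line of the definition reads $(e_{l,b},-e_{1,b})$. (ii) $x(e)_a$ contains both $e_{1,a}$ and $e_{l,a}$, and the replacement only changes the basis of their span. (iii) As $\theta$ varies, only the basis vectors with indices $(1,b)$ and $(l,b)$ move. By the formula for $w^1$, they lie in components $b$ and $b+1$ respectively, and their joint span is fixed. The component $w(b,\theta)_b$ is spanned by an orthonormal system depending continuously on $\theta$. (iv) The first claim follows from (i). At $b=n-1$, $\theta=\pi/2$ every pair $(e_{1,a},e_{l,a})$ has become $(e_{l,a},-e_{1,a})$. So the $j$-th component of $w(n-1,\pi/2)$ is the span of $e_{l,j}$, $e_{1,j-1}$ and $e_{k,j-1}$ for $k\ne1,l$, which is $w^l(e)_j$. $\square$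

For $n=3$, $r=l=2$, the first piece of the path is
$$w(0,\theta)=\big(\langle\cos\theta\,e_{1,0}+\sin\theta\,e_{2,0},\;e_{2,2}\rangle,\ \langle e_{1,1},\;-\sin\theta\,e_{1,0}+\cos\theta\,e_{2,0}\rangle,\ \langle e_{1,2},\;e_{2,1}\rangle\big),$$
where $\langle\cdot\rangle$ denotes the span. Only two of the three components move, inside a fixed $4$-dimensional space.

If $\theta\mapsto P_{w(b,\theta),i}$ is continuous, we are nearly done. But a coloring is just a function on the vertices of an infinite graph, with no continuity assumed, and for $n=2$ we saw that it can jump. For $n\ge3$ and $r\ge2$, continuity turns out to be automatic.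

## 6. The rectangle rule, Gleason's theorem, and automatic continuity

For a finite-dimensional Hilbert space $W$ let $G(k,W)$ be the set of its $k$-dimensional subspaces, with the topology given by $X\mapsto P_X$, the projection onto $X$. Write $W\ominus X$ for the orthogonal complement of $X$ in $W$.

**Definition (frame function).** A function $f$ on the unit sphere of $W$ is a frame function if $\sum_{e\in B}f(e)$ is the same for all orthonormal bases $B$ of $W$.

For self-adjoint $T$, $f(e)=\langle Te,e\rangle$ is a frame function, with constant sum $\operatorname{tr}T$. In $\mathbb C^2$ there are many others: bases are pairs of orthogonal lines, and $f$ may be prescribed arbitrarily on one line of each pair, with $f=1-(\text{that value})$ on the other. From dimension $3$ on this freedom is gone.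

**Gleason's theorem** (A. M. Gleason, *Measures on the closed subspaces of a Hilbert space*, J. Math. Mech. 6 (1957), 885–893). If $W$ is a real or complex separable Hilbert space of dimension $\ge3$ and $f\ge0$ is a frame function on its unit sphere, then $f(e)=\langle Te,e\rangle$ for some self-adjoint $T$.

It is the only deep tool in this talk.

*Setting.* Let $n\ge3$, $r\ge2$, and let $P$ be a quantum $n$-coloring of all of $\mathcal V_{n,r}$ in a unital C*-algebra $\mathfrak M$. Fix a color $i$, indices $p\ne q$ in $\mathbb Z_n$, and mutually orthogonal $r$-dimensional subspaces $X_j$ $(j\ne p,q)$. Let $W=(\bigoplus_{j\ne p,q}X_j)^\perp$, so $\dim W=2r$. For $X\in G(r,W)$ put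
$$m(X)=P_{x,i},\qquad\text{where }x_p=X,\ x_q=W\ominus X,\ x_j=X_j\ (j\ne p,q).$$
In the canonical coloring, $m(X)$ is $P_X$ if $i=p$, it is $P_{W\ominus X}$ if $i=q$, and it is constant otherwise.

**Lemma 6.1.** The map $X\mapsto m(X)$ is norm continuous on $G(r,W)$.

*Proof.*

**Step 1: the rectangle rule.** We look for linear relations among the values of $m$. Let $W=A\oplus C$ orthogonally with $\dim A=\dim C=r$, let $0\le k\le r$, $\alpha,\tilde\alpha\in G(k,A)$ and $\gamma,\tilde\gamma\in G(r-k,C)$. We claim
$$m(\alpha\oplus\gamma)+m(\tilde\alpha\oplus\tilde\gamma)=m(\alpha\oplus\tilde\gamma)+m(\tilde\alpha\oplus\gamma).\tag{3}$$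

Composing the coloring with an automorphism that permutes components gives another quantum $n$-coloring, so we may assume $p=0$, $q=1$. Put $A_0=A$, $A_1=C$ and $A_b=X_b$ for $2\le b\le n-1$; then $\bigoplus_bA_b=\mathbb C^{nr}$. Put $\beta_0=\alpha$ and $\beta_1=C\ominus\gamma$, choose fixed $\beta_b\in G(k,A_b)$ for $b\ge2$, and set $\beta'_b=A_b\ominus\beta_b$ for all $b$. Then $\dim\beta_b=k$ for all $b$, and $\beta_1'=\gamma$. For $t\in\mathbb Z_n$, indices mod $n$, let
$$y^t_0=\beta_t\oplus\beta'_{t+1},\qquad y^t_1=\beta'_t\oplus\beta_{t+1},\qquad y^t_j=A_{t+j}\quad(2\le j\le n-1).$$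
For $n=3$ these are the rows of
$$\begin{array}{c|ccc}y^0&\beta_0\oplus\beta_1'&\beta_0'\oplus\beta_1&A_2\\ y^1&\beta_1\oplus\beta_2'&\beta_1'\oplus\beta_2&A_0\\ y^2&\beta_2\oplus\beta_0'&\beta_2'\oplus\beta_0&A_1\end{array}$$

Each $y^t$ is a vertex: the components have dimension $r$ and together decompose $\bigoplus_bA_b$. For $t\ne u$ we have $y^t\sim y^u$. If $j\ge2$, the $j$-th components are different blocks. If $j=0$, any summand of $y^t_0$ and any summand of $y_0^u$ either lie in different blocks, or they are $\beta_b$ and $\beta_b'$ for the same $b$ (this happens if $t=u+1$ or $u=t+1$); in both cases they are orthogonal. The case $j=1$ is the same with primes exchanged. So $y^0,\dots,y^{n-1}$ form an $n$-clique.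

Furthermore $y^0_0=\alpha\oplus\gamma$, $y^0_1=(A\ominus\alpha)\oplus(C\ominus\gamma)=W\ominus(\alpha\oplus\gamma)$, and $y^0_j=X_j$ for $j\ge2$. So $P_{y^0,i}=m(\alpha\oplus\gamma)$, and Lemma 3.1(i) gives
$$m(\alpha\oplus\gamma)=1-\sum_{t\ne0}P_{y^t,i}.$$
The vertex $y^t$ involves only the choices $\beta_t$ and $\beta_{t+1}$. So among the $y^t$ with $t\ne0$, only $y^{n-1}$ depends on $\alpha$ and only $y^1$ depends on $\gamma$. Since $n\ge3$, $n-1\ne1$. Hence $m(\alpha\oplus\gamma)=h_1(\alpha)+h_2(\gamma)$ for some functions $h_1,h_2$, with $A,C,k$ fixed. This gives (3). (For $n=2$ the single vertex $y^1$ would depend on both, and nothing would follow.)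

**Step 2: after applying a state, $m$ becomes a trace.** Let $\ell$ be a state of $\mathfrak M$ and $\mu=\ell\circ m$. Then $0\le\mu\le1$, and $\mu$ satisfies (3). We claim that there is a self-adjoint $T$ on $W$ with
$$\mu(X)=\operatorname{tr}(TP_X)\quad\text{for all }X\in G(r,W).\tag{4}$$
The plan is to produce a frame function from $\mu$. This takes Steps 2a to 2d.

**Step 2a: on the coordinate subspaces of one basis, $\mu$ is additive.** Fix an orthonormal basis $B=(e_1,\dots,e_{2r})$ of $W$. For $I\subset[2r]=\{1,\dots,2r\}$ with $|I|=r$ write $\mu(I)=\mu(\operatorname{span}\{e_a:a\in I\})$. We look for numbers $h(a)$ with $\mu(I)=\sum_{a\in I}h(a)$. We write $I+a$ and $I-a$ for adding and removing an element.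

First, for $a\ne b$, the number $\mu(I+a)-\mu(I+b)$ is the same for all $I\subset[2r]\setminus\{a,b\}$ with $|I|=r-1$. Any two such $I$ are linked by exchanges of one element, so it suffices to compare $I$ with $I'=I-g+h$, where $g\in I$ and $h\notin I\cup\{a,b\}$. Since $r\ge2$, there is a partition $[2r]=S\sqcup S'$ with $|S|=|S'|=r$, $a,b\in S$ and $g,h\in S'$. Let $A,C$ be spanned by the vectors with index in $S,S'$, and let $\alpha,\tilde\alpha,\gamma,\tilde\gamma$ be spanned by those with index in $(I\cap S)+a$, $(I\cap S)+b$, $I\cap S'$, $I'\cap S'$. The first two sets have the same size $k$, and the last two have the same size $r-k$, so (3) applies and reads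
$$\mu(I+a)+\mu(I'+b)=\mu(I'+a)+\mu(I+b).$$
For $r=2$, $B=(e_1,\dots,e_4)$, this is for instance $\mu(13)+\mu(24)=\mu(14)+\mu(23)$.

Call the common value $D_{ab}$; clearly $D_{ba}=-D_{ab}$. For distinct $a,b,c$ we can choose $I$ of size $r-1$ avoiding all three, since $2r-3\ge r-1$; this gives $D_{ab}+D_{bc}=D_{ac}$. So $D_{ab}=h(a)-h(b)$ for a function $h$ (take $h(a)=D_{a1}$, $D_{11}=0$), unique up to an additive constant. Choose the constant so that $\mu(I_0)=\sum_{a\in I_0}h(a)$ for one set $I_0$ of size $r$; this is possible in exactly one way. An exchange of one element changes both sides of $\mu(I)=\sum_{a\in I}h(a)$ by the same amount $D_{ab}$, and exchanges lead from $I_0$ to every $I$ of size $r$. So there is a unique function $h_B$ on the set $B$ with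
$$\mu(I)=\sum_{a\in I}h_B(e_a)\quad\text{for all }I\text{ with }|I|=r.\tag{5}$$

**Step 2b: rotating two basis vectors does not affect $h$ at the others.** Let $B'$ arise from $B$ by replacing two vectors, say $e_1,e_2$, by another orthonormal basis $e_1',e_2'$ of their span. We claim $h_B(e_a)=h_{B'}(e_a)$ for $a\ge3$.

First we show that for distinct $a,b\ge3$ the numbers $D_{ab}$ for $B$ and for $B'$ agree. If $r\ge3$, compute both with a set $I\subset\{3,\dots,2r\}\setminus\{a,b\}$ of size $r-1$, which exists since $2r-4\ge r-1$; only common vectors are involved. If $r=2$, then $\{a,b\}=\{3,4\}$. Apply (3) with $A=\operatorname{span}(e_3,e_4)$, $C=\operatorname{span}(e_1,e_2)$, $\alpha=\mathbb Ce_3$, $\tilde\alpha=\mathbb Ce_4$, $\gamma=\mathbb Ce_1$, $\tilde\gamma=\mathbb Ce_1'$. It says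
$$\mu(\langle e_3,e_1\rangle)-\mu(\langle e_4,e_1\rangle)=\mu(\langle e_3,e_1'\rangle)-\mu(\langle e_4,e_1'\rangle),$$
which is the equality of $D_{34}$ for $B$ and $B'$.

So $h_B-h_{B'}$ is constant on $\{e_3,\dots,e_{2r}\}$. Choose $I\subset\{3,\dots,2r\}$ with $|I|=r$, possible since $2r-2\ge r$. By (5) for both bases, $\sum_{a\in I}h_B(e_a)=\mu(I)=\sum_{a\in I}h_{B'}(e_a)$, so the constant is $0$.

**Step 2c: $h_B(e)$ depends only on $e$, and it is a frame function.** We link bases by the moves of Step 2b. Call a unitary *two-level* with respect to an orthonormal basis if it fixes all but two of the basis vectors and maps the span of these two to itself. On a space of dimension $k\ge2$ with orthonormal basis $u_1,\dots,u_k$, every unitary $g$ is a product of two-level unitaries. Indeed, multiply $g$ from the left by two-level unitaries on $(u_1,u_2),\dots,(u_1,u_k)$, each mapping the current coefficients $(z,z')$ of the image of $u_1$ to $(\sqrt{|z|^2+|z'|^2},0)$. The result fixes $u_1$, hence maps $u_1^\perp$ to itself, and we continue with $u_2,\dots,u_k$. At the end $u_k$ is multiplied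 by a scalar of modulus $1$ and the other vectors are fixed, which is two-level on $(u_{k-1},u_k)$. Inverses of two-level unitaries are two-level.

If $g=g_1\cdots g_M$ with each $g_t$ two-level with respect to $B$, then $g_tB$ and $B$ differ in two vectors with the same span. Applying the unitary $g_1\cdots g_{t-1}$, we see that $g_1\cdots g_tB$ and $g_1\cdots g_{t-1}B$ are related by a move as in Step 2b. Now let $B,B'$ be orthonormal bases of $W$ that both contain a unit vector $e$. There is a unitary $g$ with $gB=B'$ and $ge=e$. Decompose its restriction to $e^\perp$, a space of dimension $2r-1\ge3$, with respect to $B\setminus\{e\}$. All the moves keep $e$ and replace two other vectors, so Step 2b gives $h_B(e)=h_{B'}(e)$. Call this number $f(e)$.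

By (5), $\sum_{e\in B}f(e)=\mu(I)+\mu(I^c)$ for every $I$ with $|I|=r$. In a move replacing the vectors $e_1,e_2$, take $I\ni1,2$: the two subspaces involved do not change, so the sum does not change. As any two orthonormal bases of $W$ are linked by moves, $f$ is a frame function. By (5), applied to a basis of $W$ that extends an orthonormal basis of $X$,
$$\mu(X)=\sum_{e}f(e)\quad\text{over any orthonormal basis of }X\in G(r,W).\tag{6}$$

**Step 2d: apply Gleason's theorem.** It needs a nonnegative function, so we check that $f$ is bounded. For $e_a\in B$ and $|I|=r$, (5) gives $rf(e_a)=\mu(I)+\sum_{b\in I}(f(e_a)-f(e_b))$. For $b\ne a$, $f(e_a)-f(e_b)=D_{ab}$ is a difference of two values of $\mu$, so $|D_{ab}|\le1$. Hence $|f|\le c$ with $c=(r+1)/r$. Now $f+c$ is a nonnegative frame function on $W$, and $\dim W=2r\ge4$. By Gleason's theorem $f(e)+c=\langle T'e,e\rangle$, so $f(e)=\langle Te,e\rangle$ with $T=T'-c$. By (6), $\mu(X)=\operatorname{tr}(TP_X)$, which is (4).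

**Step 3: from states back to the norm.** The operator $T$ depends on $\ell$, so we use (4) only through the linear relations it implies. The real span of $\{P_X:X\in G(r,W)\}$ is finite-dimensional. Choose $X_1,\dots,X_N\in G(r,W)$ (new letters, not the fixed $X_j$) such that $P_{X_1},\dots,P_{X_N}$ is a basis of it. Then
$$P_X=\sum_{\nu=1}^Nc_\nu(X)P_{X_\nu}$$
with real coefficients $c_\nu$, continuous in $X$ because coordinates are linear functions of $P_X$. By (4), $\ell\big(m(X)-\sum_\nu c_\nu(X)m(X_\nu)\big)=0$ for every state $\ell$. States separate elements, so $m(X)=\sum_\nu c_\nu(X)m(X_\nu)$, which is norm continuous in $X$. $\square$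

**Corollary 6.2.** In the setting above, for every $e$, $l$, $b$ and $i$, the map $\theta\mapsto P_{w(b,\theta),i}$ is norm continuous on $[0,\pi/2]$.

*Proof.* By Lemma 5.1(iii) we may take $p=b$, $q=b+1$, $X_j=w(b,\theta)_j$ for $j\ne b,b+1$, and then $P_{w(b,\theta),i}=m(w(b,\theta)_b)$ with $w(b,\theta)_b$ continuous in $\theta$. Apply Lemma 6.1. $\square$

## 7. Equal ranks, and the proofs of Theorems 1 and 2

*Proof of Proposition 3.3.* Fix a color $i$, a basis $e$ and $l\in\{2,\dots,r\}$, and put $x=x(e)$. We compare the first and the $l$-th summand in (2). For all $b,\theta$, Corollary 4.2 applied to the basis $e^{(b,\theta)}$, together with $x(e^{(b,\theta)})=x$, shows that $P_{x,i}P_{w(b,\theta),i}$ is a projection. By Corollary 6.2 it is continuous in $\theta$. Its rank equals its trace, which is continuous and integer valued, so the rank is constant in $\theta$. Since $w(b,\pi/2)=w(b+1,0)$ for $b<n-1$, we can follow the path through $b=0,\dots,n-1$ and get, by Lemma 5.1(iv),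
$$\operatorname{rank}\big(P_{x,i}P_{w^1(e),i}\big)=\operatorname{rank}\big(P_{x,i}P_{w^l(e),i}\big)\qquad(2\le l\le r).$$
Now (2) gives $s=\operatorname{rank}P_{x,i}=r\cdot\operatorname{rank}(P_{x,i}P_{w^1(e),i})$. $\square$

*Proof of Theorem 1.* Let $n\ge3$ and $r\nmid s$; then $r\ge2$. Let $\mathcal V=\mathcal V_{n,r}$. If every finite induced subgraph of $\mathcal V$ had a rank-$s$ quantum $n$-coloring, then by Lemma 3.2 so would $\mathcal V$, in $M_{ns}(\mathbb C)$, contradicting Proposition 3.3. So some finite $\mathcal V[F]$ has no rank-$s$ quantum $n$-coloring. Enlarge $F$ by an $n$-clique of $\mathcal V$; restricting colorings shows that the larger graph has none either. Let $G=\mathcal V[F]$ for this larger $F$. The canonical coloring restricts to a rank-$r$ quantum $n$-coloring of $G$. By Lemma 3.1(ii), $G$ has no quantum $n'$-coloring with $n'<n$, of any rank. Hence $\chi_q(G)=\chi_q^r(G)=n$ and $\chi_q^s(G)>n$. $\square$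

*Proof of Theorem 2.* If $n\le2$, the implication is Lemma 1.3. If $r\mid s$, it is Lemma 1.2. If $n\ge3$ and $r\nmid s$, the graph of Theorem 1 violates it. For $s=r+1$ note that $r\mid r+1$ if and only if $r=1$. $\square$

## 8. One graph for all ranks: the proof of Theorem 3

Theorem 1 used compactness at a fixed matrix size $ns$. If one finite graph is to exclude all $s$ with $r\nmid s$, the sizes are unbounded, and no fixed compact set is available. Instead we take a limit of matrix algebras of growing size. The limit is a C*-algebra in which ranks make no sense, but Lemma 6.1 holds there; the ranks are then compared back in a single matrix algebra. Two facts are needed.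

**Fact 8.1.** Projections $p,q\in M_d(\mathbb C)$ with $\|p-q\|<1$ have equal rank. Indeed, if $\operatorname{rank}p>\operatorname{rank}q$, then $\operatorname{ran}p\cap\ker q$ contains a unit vector $u$, and $(p-q)u=u$, so $\|p-q\|\ge1$.

**Fact 8.2.** Let $\mathcal U$ be an ultrafilter on an index set, and let $M_{d_F}(\mathbb C)$ be a matrix algebra for each index $F$. The bounded families $(a_F)\in\prod_FM_{d_F}(\mathbb C)$ form a C*-algebra with the supremum norm, and those with $\lim_{\mathcal U}\|a_F\|=0$ form a closed two-sided ideal. The quotient $\mathfrak M$ is a unital C*-algebra, and the norm of the class of $(a_F)$ is $L=\lim_{\mathcal U}\|a_F\|$. To check the norm: if $(j_F)$ is in the ideal, then $\sup_F\|a_F+j_F\|\ge\lim_{\mathcal U}\|a_F+j_F\|=L$. Conversely, for $\varepsilon>0$ the set $\{F:\|a_F\|<L+\varepsilon\}$ is in $\mathcal U$; replacing $a_F$ by $0$ outside it changes $(a_F)$ by an element of the ideal and gives a family of norm at most $L+\varepsilon$. In particular $\|1\|=1$ in $\mathfrak M$, so $1\ne0$.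

*Proof of Theorem 3.* For $r=1$ take $G=K_n$: by Lemma 1.1, $\chi_q^s(K_n)\le n$ for all $s\ge1$. Now let $r\ge2$ and $\mathcal V=\mathcal V_{n,r}$.

**Step 1: reduction to a finite set $F$.** It suffices to find a finite $F\subset V(\mathcal V)$ such that every rank-$s$ quantum $n$-coloring of $\mathcal V[F]$, for any $s$, has $r\mid s$. Adding an $n$-clique to $F$ keeps this property, by restriction of colorings. Let $G=\mathcal V[F]$ for the enlarged set. If $\chi_q^s(G)\le n$, then by Lemma 3.1(ii) $G$ has a rank-$s$ quantum $n$-coloring, so $r\mid s$. Conversely the canonical coloring gives $\chi_q^r(G)\le n$, and Lemma 1.2 gives $\chi_q^s(G)\le n$ for all multiples $s$ of $r$.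

**Step 2: a coloring of $\mathcal V$ in a limit algebra.** Suppose there is no such $F$. Then for every finite $F\subset V(\mathcal V)$ there are an $s_F$ with $r\nmid s_F$ and a rank-$s_F$ quantum $n$-coloring $(P^F_{x,i})$ of $\mathcal V[F]$ in $M_{d_F}(\mathbb C)$, $d_F=ns_F$. Put $P^F_{x,i}=0$ for $x\notin F$. The sets $\{F:F\supseteq F_1\}$, with $F_1$ finite, have the finite intersection property, because $\{F:F\supseteq F_1\}\cap\{F:F\supseteq F_2\}=\{F:F\supseteq F_1\cup F_2\}$ is nonempty. So some ultrafilter $\mathcal U$ on the set of finite subsets of $V(\mathcal V)$ contains all of them. Let $\mathfrak M$ be the algebra of Fact 8.2. The classes $P_{x,i}=[(P^F_{x,i})_F]$ are projections in $\mathfrak M$. They form a quantum $n$-coloring of $\mathcal V$: each relation (a) or (b) holds in all coordinates $F$ containing the one or two vertices involved, and the set of these $F$ is in $\mathcal U$.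

**Step 3: a finite chain of small steps.** Continuity in $\mathfrak M$ lets us replace the paths by finitely many vertices. Fix a color $i$ and a basis $e$, let $x=x(e)$, and consider the paths of Section 5 for $l=2,\dots,r$. By Corollary 6.2 the finitely many maps $\theta\mapsto P_{x,i}P_{w(b,\theta),i}$ (all $l$ and $b$) are norm continuous, hence uniformly continuous, on $[0,\pi/2]$. So there is a subdivision $0=\theta_0<\dots<\theta_M=\pi/2$ such that for all $l,b$ and all $m<M$
$$\big\|P_{x,i}P_{w(b,\theta_m),i}-P_{x,i}P_{w(b,\theta_{m+1}),i}\big\|<1\quad\text{in }\mathfrak M.\tag{7}$$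

**Step 4: back to one matrix algebra.** By Fact 8.2, each of the finitely many inequalities (7) says that a limit along $\mathcal U$ is less than $1$; so the corresponding inequality for $P^F$ in $M_{d_F}(\mathbb C)$ holds for all $F$ in a set belonging to $\mathcal U$. The set of $F$ that contain the finitely many vertices $v_c(e^{(b,\theta_m)})$ (all $l,b,m,c$) also belongs to $\mathcal U$. The intersection of these finitely many sets is in $\mathcal U$, hence nonempty. Fix $F$ in it.

For each $l,b,m$, Corollary 4.2 applied to $P^F$ on the finite family $\{v_c(e^{(b,\theta_m)})\}_c$, together with $x(e^{(b,\theta_m)})=x$, shows that $P^F_{x,i}P^F_{w(b,\theta_m),i}$ is a projection. By the inequalities for $F$ and Fact 8.1, its rank is the same for $m$ and $m+1$. By Lemma 5.1 the chain leads from $w(0,0)=w^1(e)$ through $w(b,\pi/2)=w(b+1,0)$ to $w(n-1,\pi/2)=w^l(e)$. Hence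
$$\operatorname{rank}\big(P^F_{x,i}P^F_{w^1(e),i}\big)=\operatorname{rank}\big(P^F_{x,i}P^F_{w^l(e),i}\big)\qquad(2\le l\le r).$$
Formula (2) for the basis $e=e^{(0,0)}$ gives $s_F=r\cdot\operatorname{rank}(P^F_{x,i}P^F_{w^1(e),i})$, contradicting $r\nmid s_F$. $\square$
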